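# Triangle-Ramsey saturated graphs containing $K_5$ but not $K_6-e$

## Two 5-cycles and a sixth vertex

Take the complete graph $K_5$ on the vertices $0,1,2,3,4$, read modulo $5$. Color the edge $ij$ red if $i-j=\pm1$ and blue if $i-j=\pm2$. Each color class is a 5-cycle, so there is no triangle with all its edges of the same color. Call a red/blue edge-coloring **good** if it has no monochromatic triangle, and call a graph **colorable** if it has a good coloring. So $K_5$ is colorable.

Now add a sixth vertex $0'$ as a twin of $0$: join it to $1,2,3,4$ but not to $0$, and give $0'j$ the color of $0j$. A triangle in the new graph cannot contain both $0$ and $0'$. Replacing $0'$ by $0$ turns it into a triangle of $K_5$ with the same colors, so it is not monochromatic. The new graph is $K_6-e$, the complete graph on six vertices with one edge removed, and it is colorable.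

What if we put in the missing edge $00'$? We get $K_6$, and the coloring is destroyed for good, by the following classical fact.

**Lemma 1.** In a good coloring of $K_5$ both color classes are 5-cycles. The graph $K_6$ is not colorable.

*Proof.* Suppose that in a good coloring of a complete graph some vertex $v$ has three edges $va,vb,vc$ of one color, say red. None of $ab,bc,ac$ is red, so all three are blue, and $abc$ is a blue triangle, a contradiction. So in a good coloring every vertex has at most two edges of each color. In $K_6$ every vertex has five edges, so three share a color, and no good coloring exists. In $K_5$ every vertex has four edges, hence exactly two of each color. Each color class is then a 2-regular graph on five vertices, that is, a disjoint union of cycles of length at least $3$. Since $5$ is not a sum of two integers $\ge 3$, it is a single 5-cycle. $\square$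

So $K_6-e$ is colorable, but adding its only non-edge makes it uncolorable. Among graphs on six vertices it is the only one with this behavior. Any colorable graph on six vertices differs from $K_6$, so it is a subgraph of a copy of $K_6-e$. If it is a proper subgraph, we can add an edge and stay inside that copy, hence stay colorable.

In this smallest case a graph to which no edge can be added contains $K_5$ and also contains $K_6-e$. Does the first always force the second?

## Ramsey-minimal graphs, saturation, and two theorems

All graphs are finite and simple. "Contains" means contains as a subgraph, not necessarily induced, and $\overline G$ is the complement of $G$.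

**Definition (Ramsey-minimal).** A graph $F$ is Ramsey-minimal for $(K_3,K_3)$ if every red/blue coloring of the edges of $F$ contains a monochromatic triangle, but no proper subgraph of $F$ has this property. The family of all such graphs is $\mathcal R_{\min}(K_3,K_3)$.

For example, $K_6$ belongs to the family. It is not colorable by Lemma 1. A proper subgraph of $K_6$ lies in a copy of $K_6-e$, which is colorable.

**Definition (saturated).** Given a family $\mathcal F$, a graph $G$ is $\mathcal F$-saturated if (i) $F\not\subset G$ for every $F\in\mathcal F$, and (ii) for every edge $e\in E(\overline G)$ there is some $F\in\mathcal F$ with $F\subset G+e$.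

For $\mathcal F=\mathcal R_{\min}(K_3,K_3)$ this translates into colorings. A graph is not colorable exactly when it contains a member of $\mathcal R_{\min}(K_3,K_3)$: if it is not colorable, a minimal non-colorable subgraph is such a member, and if it contains such a member, a good coloring would restrict to a good coloring of that member. Hence $G$ is $\mathcal R_{\min}(K_3,K_3)$-saturated if and only if $G$ is colorable, and $G+e$ is not colorable for every non-edge $e$. From now on **saturated** means this. The first section shows that $K_6-e$ is saturated, and that it is the only saturated graph on six vertices.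

The graph $K_5$ is saturated vacuously, so we assume at least six vertices. The question, taken from "Minimum Saturated Graphs & Ramsey Graphs" (http://community.middlebury.edu/~jschmitt/talks/IPAMtalkDec09.pdf), is: *if a saturated graph on at least 6 vertices contains a $K_5$, must it also contain a $K_6-e$?* The answer is no.

**Theorem 1.** For every $n\ge 72$ there is a saturated graph on $n$ vertices containing exactly one copy of $K_5$. Such a graph contains no $K_6-e$.

The second sentence follows from the first: deleting either end of the missing edge of $K_6-e$ leaves a $K_5$, so $K_6-e$ contains two copies of $K_5$.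

**Theorem 2.** (a) A graph $G$ on $n\ge 6$ vertices with $\chi(G)\le 5$ is saturated if and only if it is complete 5-partite with five nonempty parts; it then contains $K_6-e$. So every counterexample has $\chi\ge 6$. (b) Every saturated graph on $n\in\{6,7,8\}$ vertices is complete 5-partite, hence contains $K_6-e$.

What happens for $9\le n\le 71$ is not determined here. We begin with Theorem 2, because it tells us where not to look for a counterexample.

## Chromatic number at most five

**Proof of Theorem 2(a), forward construction.** The aim is to see that complete 5-partite graphs are saturated. Let $G$ be complete 5-partite with nonempty parts $V_0,\dots,V_4$ and $n\ge6$ vertices. Color an edge between $V_i$ and $V_j$ with the color of $ij$ in a good coloring of $K_5$. A triangle of $G$ has its vertices in three different parts, so it carries the colors of a triangle of $K_5$ and is not monochromatic. A non-edge $uw$ lies inside a part. Adding it makes $u$, $w$ and one vertex from each of the other four parts into a $K_6$, which is not colorable. So $G$ is saturated.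

**Proof of Theorem 2(a), converse.** The aim is to show that nothing else is possible when $\chi(G)\le5$. Let $G$ be saturated with $n\ge6$ and $\chi(G)\le5$. Take a proper vertex coloring with at most five classes and, since $n\ge 5$, split classes until exactly five are nonempty. Let $G^*$ be the complete 5-partite graph with these parts. Then $G\subseteq G^*$, and $G^*$ is colorable. If some edge $e$ of $G^*$ were missing in $G$, then $G+e\subseteq G^*$ would be colorable, contradicting saturation. So $G=G^*$.

Since $n\ge6$, some part has two vertices; with one vertex from each other part they form a $K_6-e$. $\square$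

## Six, seven and eight vertices

**Proof of Theorem 2(b).** Let $G$ be saturated on $n\in\{6,7,8\}$ vertices. Since $G$ is colorable, $G\not\supseteq K_6$. By (a) it suffices to show $\chi(G)\le5$. Suppose $\chi(G)\ge6$ and put $L=\overline G$. A proper coloring of $G$ is a partition of the vertex set into cliques of $L$, so no partition into at most five cliques of $L$ exists. We look for one.

**The case $n=6$.** Since $G\neq K_6$, there is an edge of $L$. It and the four remaining single vertices form five cliques, a contradiction.

**The case $n=7$.** Two disjoint edges of $L$ with three single vertices would be five cliques, and so would a triangle with four single vertices. So any two edges of $L$ meet and $L$ has no triangle. Hence the edges of $L$ form a star, or there are none. Deleting the center of the star (or any vertex) leaves six vertices with no edge of $L$ among them, so $K_6\subseteq G$, a contradiction.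

**The case $n=8$, four restrictions.** We collect what the two prohibitions (no partition into five cliques, no $K_6$ in $G$) say.

1. $L$ has no three disjoint edges (with two single vertices these would be five cliques).
2. $L$ has no triangle disjoint from an edge (with three single vertices, five cliques).
3. $L$ has no $K_4$ (with four single vertices, five cliques).
4. No two vertices meet all edges of $L$ (the other six would form a $K_6$ in $G$).

**The case $n=8$, no triangle in $L$.** We rule out triangles. Let $t_1t_2t_3$ be a triangle of $L$, and let $U_i$ be the set of neighbors of $t_i$ in $L$ outside the triangle. By restriction 4, applied to the two other vertices of the triangle, some edge avoids both of them. By restriction 2 this edge meets the triangle, so it joins $t_i$ to a vertex outside. Hence each $U_i$ is nonempty.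

Suppose $u\in U_i\cap U_j$ with $i\ne j$, and let $k$ be the third index. Then $t_it_ju$ is a triangle of $L$. For $w\in U_k$ with $w\neq u$ the edge $t_kw$ would be disjoint from it, contradicting restriction 2. So $U_k=\{u\}$, and $\{t_1,t_2,t_3,u\}$ is a $K_4$, contradicting restriction 3. Therefore the $U_i$ are nonempty and pairwise disjoint. Choosing $u_i\in U_i$ gives three disjoint edges $t_iu_i$, contradicting restriction 1.

**The case $n=8$, identifying $L$.** We show that $L$ is a 5-cycle plus three isolated vertices. If $L$ were bipartite, then by restriction 1 its largest matching has at most two edges, and König's theorem gives at most two vertices meeting all edges, contradicting restriction 4. So $L$ contains an odd cycle. Take a shortest one. It has no chord, since a chord would split it into two shorter cycles, one of them odd. It is not a triangle, and length at least $7$ would give three disjoint edges. So it is an induced 5-cycle.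

Suppose an edge of $L$ has an end outside this cycle. It meets the cycle in at most one vertex. Deleting that vertex (or any vertex, if it meets none) leaves a path on four vertices, which has two disjoint edges. Together with the given edge these are three disjoint edges, a contradiction. So all edges of $L$ are those of the 5-cycle.

**The case $n=8$, the graph $G$ is not colorable.** The complement of $C_5$ is again a $C_5$. So $G$ is the join $K_3\vee C_5$, which consists of a triangle and a 5-cycle with all edges between them. This graph is not colorable (Graham). Suppose it had a good coloring, and let $a,b,c$ be the vertices of the triangle. Two of its three edges have one color and the third has the other. Name things so that $ab,bc$ are red and $ac$ is blue. For each edge $de$ of the 5-cycle the set $\{a,b,c,d,e\}$ is a $K_5$, so by Lemma 1 its red edges form a 5-cycle. Thus $a$ has exactly two red edges to $b,c,d,e$. One goes to $b$, none goes to $c$, so exactly one of $d,e$ is red to $a$. Hence "red to $a$" and "blue to $a$" is a proper 2-coloring of the vertices of $C_5$, a contradiction. Since saturated graphs are colorable, $\chi(G)\ge6$ is impossible. $\square$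

## Blocking a non-edge in every good coloring

A counterexample must have chromatic number at least $6$, so blowing up a coloring of $K_5$ will not produce one. We need another way to certify saturation.

A first idea is to fix one good coloring and add edges until each non-edge $uw$ is *blocked*: there is a red path $u\,r\,w$ and a blue path $u\,b\,w$. This does not suffice. Take four vertices $u,w,r,b$, with $ur,rw,rb$ red and $ub,bw$ blue. Both triangles $urb$ and $wrb$ have two red edges and one blue edge, so the coloring is good, and the only non-edge $uw$ is blocked. Yet adding $uw$ gives $K_4$, which is colorable: make the 4-cycle $u\,r\,w\,b$ red and the two edges $uw,rb$ blue. A different coloring of the same graph does not block the pair. The correct statement quantifies over all good colorings.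

**Lemma 2 (blocking principle).** Let $G$ be colorable. If in every good coloring of $G$ every non-adjacent pair $u,w$ is joined by a red path of length 2 and by a blue path of length 2, then $G$ is saturated.

*Proof.* A good coloring of $G+uw$ restricts to a good coloring of $G$. In it there are a red and a blue path of length 2 from $u$ to $w$. Whatever the color of $uw$, it closes a monochromatic triangle with one of them. $\square$

To use Lemma 2 we must know all good colorings of $G$. The next three lemmas provide the rigidity.

**Lemma 3.** Let $P,F$ be disjoint vertex sets in a graph $G$ such that every vertex of $F$ is adjacent to every vertex of $P$, the graph $G[P]$ is connected, and $\chi(G[F])\ge5$. Then in every good coloring of $G$ all edges of $G[P]$ have the same color.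

*Proof.* Otherwise, as $G[P]$ is connected, some vertex $p'\in P$ lies on edges of both colors in $G[P]$: say $pp'$ is red and $p'p''$ is blue. For $v\in F$ record the triple of colors of $vp,vp',vp''$. It does not begin with $RR$ (else $vpp'$ is red) and does not end with $BB$ (else $vp'p''$ is blue). Of the eight triples this leaves
$$BRR,\quad BRB,\quad BBR,\quad RBR,$$
and each of them contains both colors. If adjacent $v,v'\in F$ had the same triple, pick a coordinate in which the triple shows the color of $vv'$. The corresponding vertex of $P$ forms a monochromatic triangle with $v$ and $v'$. So the triples form a proper coloring of $G[F]$ with at most four colors, a contradiction. $\square$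

For the next lemma, fix a vertex set $P$ in $G$. For $u\notin P$ write $N(u)$ for the set of neighbors of $u$ **in $P$**. In a given coloring let $R(u)=\{p\in N(u): up \text{ is red}\}$.

**Lemma 4.** Consider a good coloring of $G$ in which all edges of $G[P]$ are red. For each $u\notin P$ the set $R(u)$ is independent. If $u\ne w$ are outside $P$ and $N(u)\cap N(w)$ induces a non-bipartite graph, then some $p\in P$ is blue to both $u$ and $w$. If moreover $uw$ is an edge, then $uw$ is red.

*Proof.* Two adjacent vertices of $R(u)$ would form a red triangle with $u$. So $R(u)\cup R(w)$ is a union of two independent sets and induces a bipartite graph. Hence $N(u)\cap N(w)\not\subseteq R(u)\cup R(w)$. A vertex of the difference is joined to both $u$ and $w$, and both edges are blue. If $uw$ is an edge, it cannot be blue as well. $\square$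

**Lemma 5.** Let $B$ be a connected bipartite graph with at least two vertices and with classes $B_1,B_2$. If $S,S'$ are independent sets with $S\cup S'=V(B)$, then $\{S,S'\}=\{B_1,B_2\}$.

*Proof.* If a vertex were in $S\cap S'$, a neighbor of it (one exists) would be in neither set. So $S,S'$ partition $V(B)$ and give a proper 2-coloring. A connected bipartite graph has only one proper 2-coloring up to swapping the colors. $\square$

**A warm-up with clique number four.** Let $H$ be $C_5$ and let $\Gamma$ be a triangle-free graph with $\chi(\Gamma)\ge5$ in which any two non-adjacent vertices have a common neighbor. (Start with any triangle-free graph of chromatic number at least $5$ and add edges between non-adjacent pairs without common neighbor as long as possible; this never creates a triangle.) Then $H\vee\Gamma$ is saturated. Write $P$ and $F$ for the vertex sets of $H$ and $\Gamma$.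

The join is colorable: color $H$ and $\Gamma$ red and all edges between them blue. In an arbitrary good coloring, $H$ is monochromatic by Lemma 3, say red. As $C_5$ is not bipartite, Lemma 4 makes every edge of $\Gamma$ red. Non-adjacent vertices of $P$ have a common neighbor in $H$, which gives a red path; non-adjacent vertices of $F$ have one in $\Gamma$. Two vertices of $F$ have a blue path by Lemma 4. Two vertices $p,p'\in P$ also have one, for otherwise each $v\in F$ would be red to $p$ or to $p'$. The vertices of $F$ red to $p$ are pairwise non-adjacent, because $\Gamma$ is red, and the same holds for $p'$; so $\chi(\Gamma)\le2$, which is false. Lemma 2 applies.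

A clique of this join has at most two vertices on each side, so it contains no $K_5$. It remains to insert exactly one.

## What a single $K_5$ demands of the join

This section motivates the construction; the proof does not depend on it.

Keep a red triangle-free graph $H$ on $P$. A $K_5$ has at most two vertices in $P$, so it has three outside, and we need a triangle outside $P$. Its edges cannot all be red. By Lemma 4, an edge $xx'$ that is not red needs $N(x)\cap N(x')$ to be bipartite. So we allow two vertices $x,x'$ that are not joined to all of $P$, and put $C=N(x)\cap N(x')$. If $y$ is adjacent to both and $xy,x'y$ are red, then $xx'$ is forced to be blue. Each $p\in C$ is then red to $x$ or to $x'$. If $C$ is connected and bipartite with classes $C_1,C_2$, Lemma 5 says that one of $x,x'$ is red exactly to $C_1$ within $C$, and the other exactly to $C_2$.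

There are new non-edges $xp$ with $p\notin N(x)$. If $N(x)\cup N(x')=P$ and every $p\notin C$ has an $H$-neighbor in $C_1$ and one in $C_2$, they are blocked. One of these two neighbors is red to $x$, which gives a red path. The other is red to $x'$, so $x'p$ must be blue, and $x\,x'\,p$ is a blue path.

Suppose now that $y$ is an ordinary vertex, joined to all of $P$. Then the construction fails. The set $C$ cannot be a single edge, since a vertex $p\notin C$ would be adjacent to both of its ends and $H$ would have a triangle. So $C$, being connected, has two edges $rs,rt$ with a common vertex, and $st$ is a non-edge because $H$ is triangle-free. The six vertices $x,x',y,r,s,t$ then span $K_6-st$, exactly what we must avoid.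

The way out is to let $y$ see only a part of $C$ that contains a single edge. Then $y$ too has non-neighbors in $P$, so it gets the same treatment: a partner $y'$, with $D=N(y)\cap N(y')$ connected and bipartite, $N(y)\cup N(y')=P$, and $yy'$ forced to be blue by the red edges $xy,xy'$. The vertex $y'$ may see only an independent part of $C$, and $x$, $x'$ only independent parts of $D$. Finally $C\cap D$ must be empty: for $p\in C\cap D$ the set $\{x,x',y,y',p\}$ would be a $K_5$ containing the red 4-cycle $x\,y\,x'\,y'$, which Lemma 1 forbids. To force $xy,xy',x'y,x'y'$ to be red through Lemma 4, the four sets such as $N(x)\cap N(y)$ must be non-bipartite.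

## The graph $H$ on 25 vertices

**Step 1. The vertices, edges and subsets of $H_0$.** This step writes down a triangle-free graph with all the required subsets. Indices $i,j,k$ are in $\mathbb Z_3$. The vertex set $P$ consists of $e_i,f_i,g_i,h_i$, a vertex $c$, and $q_k^s$ for $s\in\{1,2,3,4\}$; so $|P|=12+1+12=25$. The edges of $H_0$ are

- $e_if_j$ and $g_ih_j$ for $i\ne j$;
- $e_ig_{i+1},\ e_ih_{i+1},\ f_ig_{i+1},\ f_ih_{i+1}$ for all $i$;
- $q_k^s$ is adjacent to $e_k,f_k,g_k,h_k$ for all $k,s$;
- $c$ is adjacent to $f_0,g_0,h_0,q_1^1$.

Put
$$C_1=\{e_0,e_1,e_2,c\},\quad C_2=\{f_0,f_1,f_2\},\quad D_1=\{g_0,g_1,g_2\},\quad D_2=\{h_0,h_1,h_2\},$$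
$C=C_1\cup C_2$, $D=D_1\cup D_2$, $Q^s=\{q_0^s,q_1^s,q_2^s\}$, and
$$\begin{aligned}
N(x)&=C\cup D_1\cup Q^1\cup Q^2, & N(x')&=C\cup D_2\cup Q^3\cup Q^4,\\
N(y)&=D\cup C_2\cup\{c\}\cup Q^1\cup Q^3, & N(y')&=D\cup\{e_0,e_1,e_2\}\cup Q^2\cup Q^4.
\end{aligned}$$
Since $D_1,D_2$ and the $Q^s$ are disjoint, and $C_2\cup\{c\}$ and $\{e_0,e_1,e_2\}$ partition $C$, we read off
$$N(x)\cup N(x')=N(y)\cup N(y')=P,\quad N(x)\cap N(x')=C,\quad N(y)\cap N(y')=D,\quad C\cap D=\emptyset. \tag{1}$$

The roles are as follows. The $e$'s and $f$'s form a 6-cycle, and $c$ hangs on it at $f_0$; the part $C_2\cup\{c\}$ of $C$ that $y$ sees is arranged to contain only the edge $cf_0$. The set $D$ is a second 6-cycle. The $q$'s produce odd cycles.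

**Step 2. Properties of $H_0$.** We verify the five properties needed later.

**(H1)** *$H_0$ is triangle-free.* The neighbors of $q_k^s$ are $e_k,f_k,g_k,h_k$, and also $c$ if $(k,s)=(1,1)$. The first four are pairwise non-adjacent, since edges among the $e,f,g,h$ join different indices. The vertex $c$ is not adjacent to $e_1,f_1,g_1,h_1$. So no triangle contains a $q$. The other neighbors of $c$, namely $f_0,g_0,h_0$, are pairwise non-adjacent for the same reason, so no triangle contains $c$. The $e$'s, $f$'s, $g$'s and $h$'s form four independent classes, so a remaining triangle meets three of them. If it contains $e_i,f_j$, then $i\ne j$, and its third vertex is a $g$ or $h$ whose index is both $i+1$ and $j+1$, impossible. Otherwise it contains $g_i,h_j$ with $i\neq j$, and its third vertex is an $e$ or $f$ whose index is both $i-1$ and $j-1$, impossible.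

**(H2)** *$C_1,C_2,D_1,D_2$ are independent; $C$ and $D$ induce connected graphs, bipartite with classes $C_1,C_2$ and $D_1,D_2$; and the whole graph is connected.* Independence is read off the list. The edges $e_if_j$ $(i\ne j)$ form the 6-cycle $e_0f_1e_2f_0e_1f_2e_0$, and $c$ is attached to $f_0$; so $C$ is connected. Likewise $D$ induces a 6-cycle. By (H3), every vertex outside $C$ has a neighbor in the connected set $C$, so $H_0$ is connected.

**(H3)** *Every vertex outside $C$ has a neighbor in $C_1$ and one in $C_2$. Every vertex outside $D$ has a neighbor in $D_1$ and one in $D_2$.* Outside $C$: $g_j$ and $h_j$ are adjacent to $e_{j-1},f_{j-1}$, and $q_k^s$ is adjacent to $e_k,f_k$. Outside $D$: $e_i$ and $f_i$ are adjacent to $g_{i+1},h_{i+1}$; $c$ is adjacent to $g_0,h_0$; $q_k^s$ is adjacent to $g_k,h_k$.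

**(H4)** *The only neighbor of $c$ in $C_2$ is $f_0$.* Moreover $c,f_1$ have the common neighbor $q_1^1$, and $c,f_2$ have the common neighbor $g_0$ (as $f_2g_{2+1}=f_2g_0$ is an edge).

**(H5)** *Each of $N(x)\cap N(y)$, $N(x)\cap N(y')$, $N(x')\cap N(y)$, $N(x')\cap N(y')$ induces a non-bipartite graph.* For all $i\in\mathbb Z_3$ they contain respectively
$$f_i,g_i,q_i^1;\qquad e_i,g_i,q_i^2;\qquad f_i,h_i,q_i^3;\qquad e_i,h_i,q_i^4.$$
Write $a$ for the letter from $\{e,f\}$, $b$ for the letter from $\{g,h\}$, and $q_i$ for the corresponding $q_i^s$. Since $a_ib_{i+1}$, $b_iq_i$ and $q_ia_i$ are edges, each set contains the 9-cycle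
$$a_0\,b_1\,q_1\,a_1\,b_2\,q_2\,a_2\,b_0\,q_0\,a_0 .$$

**Step 3. Completing $H_0$ to $H$.** This step gives non-adjacent pairs in $P$ a common neighbor, except where a vertex of $X$ will do the work. As long as possible, add an edge between two non-adjacent vertices of $P$ that currently have no common neighbor and do not lie together in one of $C_1,C_2,D_1,D_2$. Let $H$ be the result.

No triangle is ever created, so (H1) holds for $H$. The sets $C_1,C_2,D_1,D_2$ stay independent and connectivity is not lost, so (H2) holds as stated. (H3) and (H5) survive the addition of edges. In (H4), $cf_1$ and $cf_2$ have common neighbors from the start, so these edges are never added; $f_0$ remains the only neighbor of $c$ in $C_2$. Because the process has stopped: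

**(H6)** *In $H$, every non-adjacent pair has a common neighbor or lies together in one of $C_1,C_2,D_1,D_2$.*

## The graph $\Gamma$ around $X=\{x,x',y,y'\}$

We need a triangle-free graph outside $P$ that contains the 4-cycle $x\,y\,x'\,y'$, has chromatic number at least $5$ on the ordinary vertices, and gives every non-adjacent pair a common neighbor, *without* ever giving $x,x'$ a common neighbor besides $y,y'$ (as we saw, one joined to all of $P$ would produce a $K_6-e$).

**Step 4. A triangle-free graph $T$ with $\chi(T)=5$.** We recall Mycielski's construction. Given a graph $M$ with vertices $v_1,\dots,v_m$, add vertices $u_1,\dots,u_m$ and $w$; join $u_i$ to all neighbors of $v_i$ in $M$, and join $w$ to all $u_i$.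

If $M$ is triangle-free, so is the new graph. The neighbors of $w$ are the $u_i$, which are pairwise non-adjacent, so a triangle avoids $w$ and contains at most one $u_i$. A triangle $u_iv_jv_k$ would give the triangle $v_iv_jv_k$ in $M$.

The chromatic number rises by exactly one. It rises by at most one: give $u_i$ the color of $v_i$ and give $w$ a new color. Conversely, suppose the new graph has a proper coloring with $k=\chi(M)$ colors, where $w$ has color $k$. No $u_i$ has color $k$. Recolor every $v_i$ of color $k$ with the color of $u_i$. The recolored vertices are pairwise non-adjacent, and a neighbor of a recolored $v_i$ in $M$ keeps its color, which differs from that of $u_i$ because it is adjacent to $u_i$. So $M$ is properly colored with $k-1$ colors, a contradiction.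

Starting from $K_2$ and applying the construction three times gives triangle-free graphs on $5,11,23$ vertices with chromatic numbers $3,4,5$. Let $T$ be the graph on 23 vertices plus isolated vertices, on a vertex set $Z$ with $|Z|=n-49$. This is possible because $n\ge72$ gives $|Z|\ge23$. Fix a proper coloring $\kappa:Z\to\mathbb Z_5$ of $T$.

**Step 5. The graph $\Gamma_0$.** This step attaches $T$ to $X$ through vertices that supply common neighbors. Let
$$F=Z\cup\{a_i,a_i',b_i,b_i' : i\in\mathbb Z_5\},$$
so $|F|=n-29$. The edges of $\Gamma_0$ on $F\cup X$ are

- $xy,\ xy',\ x'y,\ x'y'$;
- $xa_i,\ x'a_i',\ yb_i,\ y'b_i'$ for all $i$;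
- $a_ia'_{i+1},\ b_ib'_{i+1}$ for all $i$;
- $z$ is adjacent to $a_{\kappa(z)},a'_{\kappa(z)},b_{\kappa(z)},b'_{\kappa(z)}$ for all $z\in Z$;
- the edges of $T$.

*$\Gamma_0$ is triangle-free.* The neighborhoods of $x,x',y,y'$ are $\{y,y'\}\cup\{a_i\}$, $\{y,y'\}\cup\{a'_i\}$, $\{x,x'\}\cup\{b_i\}$, $\{x,x'\}\cup\{b_i'\}$, and each is independent. So no triangle meets $X$. Let $z\in Z$ be in a triangle. The four neighbors of $z$ outside $Z$ have the same index and are pairwise non-adjacent. None of them is adjacent to a $T$-neighbor $z'$ of $z$, because $\kappa(z')\neq\kappa(z)$. Two $T$-neighbors of $z$ are non-adjacent because $T$ is triangle-free. So no triangle meets $Z$. The remaining vertices $a_i,a_i',b_i,b_i'$ induce a matching.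

*Each vertex of $X$ is adjacent to, or has a common neighbor with, every other vertex.* The following table gives a common neighbor for each non-adjacent pair.

| | partner in $X$ | $a_i$ | $a'_i$ | $b_i$ | $b'_i$ | $z$ |
|---|---|---|---|---|---|---|
| $x$ | $x'$ via $y$ | adjacent | $a_{i-1}$ | $y$ | $y'$ | $a_{\kappa(z)}$ |
| $x'$ | $x$ via $y$ | $a'_{i+1}$ | adjacent | $y$ | $y'$ | $a'_{\kappa(z)}$ |
| $y$ | $y'$ via $x$ | $x$ | $x'$ | adjacent | $b_{i-1}$ | $b_{\kappa(z)}$ |
| $y'$ | $y$ via $x$ | $x$ | $x'$ | $b'_{i+1}$ | adjacent | $b'_{\kappa(z)}$ |

From the listed neighborhoods, the common neighbors of $x,x'$ are exactly $y,y'$, and those of $y,y'$ are exactly $x,x'$.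

**Step 6. Completing $\Gamma_0$ to $\Gamma$.** This step gives every non-adjacent pair a common neighbor. Add edges between non-adjacent pairs without a common neighbor as long as possible, and call the result $\Gamma$. By the table, no edge at a vertex of $X$ is ever added. Hence

- (G1) $\Gamma$ is triangle-free, and every non-adjacent pair in $\Gamma$ has a common $\Gamma$-neighbor;
- (G2) the common $\Gamma$-neighbors of $x,x'$ are exactly $y,y'$, and those of $y,y'$ are exactly $x,x'$;
- (G3) $\chi(\Gamma[F])\ge5$, as $T\subseteq\Gamma[F]$;
- (G4) the $\Gamma$-edges inside $X$ are exactly $xy,xy',x'y,x'y'$.

## The graph $G$, a good coloring, and its only $K_5$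

**Step 7. Definition of $G$.** This step assembles the pieces. Let $V(G)=P\cup F\cup X$, so that
$$|V(G)|=25+(n-29)+4=n.$$
Let $G[P]=H$ and $G[F\cup X]=\Gamma+xx'+yy'$. Join every vertex of $F$ to all of $P$, and join each $u\in X$ to exactly the set $N(u)\subset P$ of Step 1. For $v\in F$ we have $N(v)=P$, in accordance with the notation of Lemma 4. All six pairs inside $X$ are edges of $G$.

**Step 8. $G$ is colorable.** We exhibit a good coloring. Color $H$ and $\Gamma$ red, and $xx',yy'$ blue. Of the edges between $P$ and $F\cup X$, color those from $x$ to $C_1$, from $x'$ to $C_2$, from $y$ to $D_1$ and from $y'$ to $D_2$ red, and all others blue.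

*No red triangle.* None lies inside $P$ or inside $F\cup X$, as $H$ and $\Gamma$ are triangle-free. With two vertices in $P$, its third vertex would have two adjacent red neighbors in $P$; but the red neighborhoods in $P$ are $C_1,C_2,D_1,D_2$ or empty, all independent. With one vertex $p$ in $P$, the other two vertices $u,w$ have nonempty red neighborhoods in $P$, so $u,w\in X$. Since $uw$ is red, one of them is in $\{x,x'\}$ and the other in $\{y,y'\}$. Then $p$ lies in $C$ and in $D$, contradicting $C\cap D=\emptyset$.

*No blue triangle.* There is no blue edge in $P$, so a blue triangle has at most one vertex in $P$. The only blue edges in $F\cup X$ are the disjoint edges $xx',yy'$, so it has at least one vertex in $P$. It is thus $xx'p$ with $p\in N(x)\cap N(x')=C$, or $yy'p$ with $p\in D$. But each $p\in C=C_1\cup C_2$ is red to $x$ or to $x'$, and each $p\in D=D_1\cup D_2$ is red to $y$ or to $y'$.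

**Step 9. $G$ contains exactly one $K_5$.** We locate all cliques of size five. First, a clique of size at least 3 in $G[F\cup X]$ contains $xx'$ or $yy'$, since $\Gamma$ is triangle-free. If it contains $xx'$, each further vertex is joined to $x$ and $x'$ by edges of $\Gamma$, so it is $y$ or $y'$ by (G2). If it contains $yy'$, each further vertex is $x$ or $x'$. In both cases the clique is contained in $X$.

Let $K$ be the vertex set of a $K_5$. As $H$ is triangle-free, $|K\cap P|\le2$. So $K\setminus P$ is a clique of size at least 3, hence contained in $X$, of size 3 or 4.

If $K\setminus P=X$, the remaining vertex lies in $N(x)\cap N(x')\cap N(y)\cap N(y')=C\cap D=\emptyset$, impossible.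

If $|K\setminus P|=3$, then $K\cap P$ is an edge of $H$ inside the common neighborhood in $P$ of three vertices of $X$. The four possibilities $\{x,x',y\}$, $\{x,x',y'\}$, $\{y,y',x\}$, $\{y,y',x'\}$ give in this order
$$C\cap N(y)=C_2\cup\{c\},\quad C\cap N(y')=\{e_0,e_1,e_2\},\quad D\cap N(x)=D_1,\quad D\cap N(x')=D_2 .$$
The last three sets are independent by (H2). In the first, $C_2$ is independent and the only neighbor of $c$ in $C_2$ is $f_0$ by (H4), so it contains exactly one edge, $cf_0$. Conversely, $x,x',y$ are pairwise adjacent and all adjacent to $c$ and $f_0$. So the unique $K_5$ is $\{x,x',y,c,f_0\}$. In particular $G$ contains $K_5$ but not $K_6-e$.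

## All good colorings of $G$

Fix an arbitrary good coloring of $G$. Steps 10–12 determine enough of it to apply Lemma 2.

**Step 10. $H$ is monochromatic.** This is the anchor of the rigidity. Every vertex of $F$ is joined to all of $P$, $G[P]=H$ is connected by (H2), and $G[F]=\Gamma[F]$ has chromatic number at least $5$ by (G3). So Lemma 3 applies. Interchanging the names of the colors if necessary, $H$ is red. Lemma 4 is now available.

**Step 11. All edges of $\Gamma$ are red.** We spread red from $H$ to the other side. Let $uw$ be an edge of $\Gamma$. If $u,w\in F$, then $N(u)\cap N(w)=P$. If $u\in X$ and $w\in F$, then $N(u)\cap N(w)=N(u)$. If $u,w\in X$, then by (G4) one is in $\{x,x'\}$ and the other in $\{y,y'\}$, and $N(u)\cap N(w)$ is one of the four sets in (H5). Those four sets are non-bipartite, and each of $P$, $N(x)$, $N(x')$, $N(y)$, $N(y')$ contains one of them. So $N(u)\cap N(w)$ is non-bipartite in all cases, and $uw$ is red by Lemma 4.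

**Step 12. The blue edges $xx',yy'$ and the colors at $C$ and $D$.** Here the two pairs become rigid. By Step 11, $xy,x'y$ are red, so $xx'$ is blue; and $xy,xy'$ are red, so $yy'$ is blue. Each $p\in C=N(x)\cap N(x')$ is red to $x$ or to $x'$, for otherwise $xx'p$ is a blue triangle. So $C$ is the union of $R(x)\cap C$ and $R(x')\cap C$, which are independent by Lemma 4. By (H2), $C$ induces a connected bipartite graph with classes $C_1,C_2$, and Lemma 5 gives the first of the two equalities
$$\{R(x)\cap C,\;R(x')\cap C\}=\{C_1,C_2\},\qquad \{R(y)\cap D,\;R(y')\cap D\}=\{D_1,D_2\}. \tag{2}$$
The second follows in the same way from $D=N(y)\cap N(y')$ and the blue edge $yy'$.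

## Blocking every non-edge

We show that in our arbitrary good coloring each non-adjacent pair is joined by a red and by a blue path of length 2. Vertices of $F$ are adjacent to all of $P$, so a non-adjacent pair lies inside $P$, or inside $F\cup X$, or consists of some $u\in X$ and some $p\in P\setminus N(u)$.

**Step 13. Pairs inside $P$.** Let $p,p'\in P$ be non-adjacent. *Red:* by (H6), either they have a common $H$-neighbor, and $H$ is red; or they lie together in $C_1$ or in $C_2$, and by (2) one of $x,x'$ is red to both; or they lie together in $D_1$ or in $D_2$, and one of $y,y'$ is red to both. *Blue:* if no $v\in F$ is blue to both, every $v\in F$ is red to $p$ or to $p'$. Two adjacent vertices of $F$ cannot both be red to $p$, because edges inside $F$ are red by Step 11; likewise for $p'$. So $F$ is a union of two independent sets and $\chi(\Gamma[F])\le2$, contradicting (G3).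

**Step 14. Pairs inside $F\cup X$.** Let $u,w\in F\cup X$ be non-adjacent in $G$. All pairs inside $X$ are edges, so at least one of $u,w$ is in $F$. *Red:* $u,w$ are non-adjacent in $\Gamma$, so by (G1) they have a common $\Gamma$-neighbor, and edges of $\Gamma$ are red. *Blue:* $N(u)\cap N(w)$ is $P$ or the set $N(t)$ of some $t\in X$, hence non-bipartite as in Step 11, and Lemma 4 gives a vertex of $P$ blue to both.

**Step 15. Pairs between $X$ and $P$.** Let $u=x$ and $p\in P\setminus N(x)$. By (1), $p\in N(x')$, and $p\notin C$ because $C\subseteq N(x)$. By (H3), $p$ has an $H$-neighbor in $C_1$ and one in $C_2$; so by (2) it has an $H$-neighbor $r\in R(x)\cap C$ and an $H$-neighbor $r'\in R(x')\cap C$. *Red:* $x\,r\,p$ is a red path. *Blue:* the edge $x'p$ is blue, since otherwise $x'r'p$ is a red triangle. As $xx'$ is blue, $x\,x'\,p$ is a blue path.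

For $u=x'$ exchange $x$ and $x'$. For $u=y$ or $u=y'$, use $D,D_1,D_2$ in place of $C,C_1,C_2$, with the second statement of (H3), the second equality in (2), the blue edge $yy'$ and $N(y)\cup N(y')=P$.

**Conclusion of the proof of Theorem 1.** $G$ is colorable by Step 8. The coloring in Steps 10–15 was an arbitrary good one, so Lemma 2 shows that $G$ is saturated. It has $n$ vertices and exactly one $K_5$ by Step 9, hence no $K_6-e$. As $n\ge72$ was arbitrary, Theorem 1 is proved, and the answer to the question is no. $\blacksquare$
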